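\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\numberwithin{equation}{section}

\title{Approximation by extremal functions in the Dirichlet space}


\begin{abstract}
To a function $f$ in the Dirichlet space $D$ one associates the harmonic function
$u_f(\lambda)=\operatorname{Re}\bigl\langle\frac{1+\bar\lambda z}{1-\bar\lambda z}f,f\bigr\rangle$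
on the unit disc. If $f$ is a locally uniform limit of extremal functions of invariant subspaces of $D$,
then $u_f\le1$. We prove the converse: every $f\in D$ with $u_f\le 1$ is such a limit, and each of the invariant
subspaces can be taken to consist of all functions vanishing on a finite set of points. The proof places many zeros
exponentially close to the unit circle, so that in the limit the condition of vanishing there acts
like an additional weighted $L^2$ norm on the circle. The weight is chosen so that $f$ becomes extremal for the new norm.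
\end{abstract}

\section{The question and the answer}

Let $\mathbb D$ be the open unit disc, $\mathbb T=\partial\mathbb D$, and let $m$ be normalized Lebesgue
measure on $\mathbb T$. For a fixed $\tau>0$ let $D$ be the space of analytic functions
$f(z)=\sum_{n\ge0}\hat f(n)z^n$ on $\mathbb D$ with
\[
\|f\|^2=\|f\|_{H^2}^2+\tau\int_{\mathbb D}|f'|^2\,\frac{dA}{\pi}=\sum_{n\ge0}(1+\tau n)|\hat f(n)|^2<\infty ,
\]
where $dA$ is area measure. The space does not depend on $\tau$, but the inner product
$\langle f,g\rangle=\sum(1+\tau n)\hat f(n)\overline{\hat g(n)}$ does. The classical Dirichlet space is the case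
$\tau=1$; the proof is the same for all $\tau>0$.

A closed subspace $\mathcal M\ne(0)$ of $D$ is \emph{invariant} if $z\mathcal M\subseteq\mathcal M$. Let $n\ge0$ be the
smallest integer with $g^{(n)}(0)\ne0$ for some $g\in\mathcal M$. The extremal problem
\[
\sup\{\operatorname{Re}g^{(n)}(0):\ g\in\mathcal M,\ \|g\|\le1\}
\]
has the unique solution $\varphi_{\mathcal M}=P_{\mathcal M}z^n/\|P_{\mathcal M}z^n\|$, because $g^{(n)}(0)$ is a positive
multiple of $\langle g,z^n\rangle$. We call $\kappa\,\varphi_{\mathcal M}$ with $|\kappa|=1$ an \emph{extremal function} (of $\mathcal M$).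

For $f\in D$ put
\[
u_f(\lambda)=\operatorname{Re}\Bigl\langle\frac{1+\bar\lambda z}{1-\bar\lambda z}f,f\Bigr\rangle\quad(\lambda\in\mathbb D),
\qquad A_k(f)=\langle z^kf,f\rangle\quad(k\ge0).
\]
Since $\frac{1+\bar\lambda z}{1-\bar\lambda z}=1+2\sum_{k\ge1}\bar\lambda^kz^k$ and
$\|z^kf\|\le\sqrt{1+\tau k}\,\|f\|$,
\begin{equation}\label{eq:uf}
u_f(\lambda)=A_0(f)+2\operatorname{Re}\sum_{k\ge1}\bar\lambda^kA_k(f).
\end{equation}
Thus $u_f$ is harmonic and records the numbers $A_k(f)$. In particular $u_f\equiv1$ means that $f$ is a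
unit vector orthogonal to $z^kf$ for all $k\ge1$. This property characterizes extremal functions
(Lemma~\ref{lem:extremal}).

Putting $\tau=0$ in these formulas gives the Hardy space $H^2$. There $A_k(f)=\int\zeta^k|f|^2dm$, so $u_f$ is the Poisson
integral of $|f|^2$; the functions with $u_f\equiv1$ are the inner functions, and $u_f\le1$ says
that $f$ lies in the unit ball of $H^\infty$. It is known that in $H^2$, and also in the Bergman space (with the analogous
definitions), a function $f$ is a locally uniform limit of extremal functions if and only if $u_f\le1$. For the classical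
Dirichlet space ($\tau=1$) it is known that limits in $D$ of extremal functions satisfy $u_f\le1$, and that
$\{f\in D:u_f\le1\}$ is a proper subset of the unit ball of the multiplier algebra of $D$. The question treated here, whose source is
\cite{HankelDiri}, is whether every $f\in D$ with $u_f\le1$ is a locally uniform limit of extremal functions.

The Hardy space suggests the answer yes, but not a proof, since extremal functions of $D$ lack the multiplicative structure of inner
functions. The product of two inner functions is inner, whereas the square of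
the extremal function $z/\sqrt{1+\tau}$ has norm squared $(1+2\tau)/(1+\tau)^2<1$ and is not extremal in~$D$.
The answer is nevertheless positive. For a finite set $\Lambda\subset\mathbb D$ write
\[
\mathcal M(\Lambda)=\{h\in D:\ h=0\text{ on }\Lambda\}.
\]

\begin{theorem}\label{thm:main}
Let $f\in D$ with $u_f\le1$ in $\mathbb D$. Then there are finite sets $\Lambda_n\subset\mathbb D\setminus\{0\}$
and extremal functions $\varphi_n$ of $\mathcal M(\Lambda_n)$ such that $\varphi_n\to f$ locally uniformly in $\mathbb D$.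
\end{theorem}

\begin{theorem}\label{thm:converse}
Let $\varphi_n$ be extremal functions with $\varphi_n\to f$ locally uniformly in $\mathbb D$. Then $f\in D$, $u_f\le1$, and
$u_{\varphi_n-f}\to1-u_f$ pointwise in $\mathbb D$. In particular $\|\varphi_n-f\|^2\to1-\|f\|^2$. The convergence is in norm
if and only if $f$ is extremal, if and only if $u_f\equiv1$.
\end{theorem}

\begin{corollary}
For $f$ analytic in $\mathbb D$ the following are equivalent:
\textup{(a)} $f\in D$ and $u_f\le1$ in $\mathbb D$;
\textup{(b)} $f$ is a locally uniform limit of extremal functions;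
\textup{(c)} $f$ is a locally uniform limit of extremal functions of subspaces $\mathcal M(\Lambda)$ with
$\Lambda\subset\mathbb D\setminus\{0\}$ finite.
\end{corollary}

Theorem~\ref{thm:main} is (a)$\Rightarrow$(c), Theorem~\ref{thm:converse} contains (b)$\Rightarrow$(a), and (c)$\Rightarrow$(b) is
trivial. By Theorem~\ref{thm:converse} an approximating sequence must lose exactly the mass $1-u_f$ in the limit. Proving
Theorem~\ref{thm:main} amounts to losing a prescribed amount of mass at each place of the circle.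

\section{The space and its kernel}\label{sec:prelim}

Integrals without a domain are over $\mathbb T$ with respect to $m$, and $P_+$ is the Riesz projection $L^2(\mathbb T)\to H^2$.

\paragraph{The kernel.} Let $K(x)=\sum_{n\ge0}\frac{x^n}{1+\tau n}$ for $|x|<1$. Then $k_\lambda(z)=K(\bar\lambda z)$ is the reproducing kernel:
$\langle h,k_\lambda\rangle=h(\lambda)$. For analytic $F$ put $TF=F+\tau zF'$; this multiplies the $n$th coefficient by $1+\tau n$.
Comparing coefficients, we get
\begin{equation}\label{eq:T}
\langle F,h\rangle=\int(TF)\,\bar h\,dm\quad(TF\in H^2,\ h\in D),\qquad Tk_\lambda=\frac1{1-\bar\lambda z},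
\end{equation}
and the product rule reads $T(gv)=g\,Tv+\tau zg'v$.

The coefficient of $x^{n-1}$ in $(1-x)K'(x)$ is
\[
\frac{n}{1+\tau n}-\frac{n-1}{1+\tau(n-1)}=\frac1{(1+\tau n)(1+\tau(n-1))}>0\qquad(n\ge1),
\]
and the sum of these numbers telescopes to $\lim_n\frac n{1+\tau n}=\frac1\tau$. Hence
\begin{equation}\label{eq:Kprime}
|K'(x)|\le\frac1{\tau|1-x|}\qquad(|x|<1).
\end{equation}
On $[0,1)$ the function $K$ increases continuously from $1$ to $\infty$, and
\begin{equation}\label{eq:Klog}
K(x)\le1+\frac1\tau\log\frac1{1-x}\qquad(0\le x<1).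
\end{equation}
Finally, for $\zeta\in\mathbb T$ and $t\in[0,1]$,
\begin{equation}\label{eq:radial}
|1-\zeta|\le|1-t\zeta|+(1-t)\le2|1-t\zeta|.
\end{equation}

\paragraph{Weak convergence.} Let $(f_n)$ be bounded in $D$. \emph{Then $f_n\to f$ locally uniformly if and only if $f\in D$ and
$f_n\to f$ weakly in $D$.} Indeed, weak convergence gives pointwise convergence, which is locally uniform by Montel's
theorem because $|f_n(z)|\le\|f_n\|\,k_z(z)^{1/2}$. Conversely, pointwise convergence gives convergence of
$\langle f_n,k_\lambda\rangle$ for all $\lambda$; the span of the $k_\lambda$ is dense and $(f_n)$ is bounded, so $(f_n)$ converges weakly, and the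
weak limit has the values of $f$. Similarly, a bounded sequence in $H^2$ that converges pointwise in $\mathbb D$ converges weakly in
$H^2$. Since $\sum_{n\ge M}|\hat h(n)|^2\le(1+\tau M)^{-1}\|h\|^2$, the embedding $D\subset H^2$ is compact, so weak
convergence in $D$ implies norm convergence in $H^2$.

\paragraph{Multiplication and division.} If $g$ is analytic in a neighborhood of $\overline{\mathbb D}$, then $g$ and $g'$ are bounded
on $\mathbb D$ and $(gh)'=g'h+gh'$, so multiplication by $g$ is bounded on $D$. If $h\in D$ and $h(a)=0$ with $a\in\mathbb D$, then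
$h/(z-a)\in D$, because its derivative $\frac{h'}{z-a}-\frac h{(z-a)^2}$ is square integrable near $\mathbb T$.

\paragraph{Boundary values of $u_f$.} If $f$ is analytic in a neighborhood of $\overline{\mathbb D}$, then $|\hat f(n)|\le Cs^n$ for some
$s<1$, so $A_k(f)=\sum_n(1+\tau(n+k))\hat f(n)\overline{\hat f(n+k)}$ decays geometrically. By \eqref{eq:uf}, $u_f$ extends
harmonically across $\mathbb T$. Its restriction to $\mathbb T$ is a real-analytic function $\omega_f$ with
\begin{equation}\label{eq:moments}
\int\zeta^k\omega_f\,dm=\langle z^kf,f\rangle\qquad(k\ge0).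
\end{equation}

\begin{lemma}\label{lem:extremal}
A function $f\in D$ is extremal if and only if $u_f\equiv1$. If $\varphi$ is extremal for $\mathcal M$, then $\varphi\perp z\mathcal M$.
\end{lemma}

\begin{proof}
Let $\varphi$ be extremal for $\mathcal M$, and let $n$ be the minimal order of vanishing at $0$ of functions in $\mathcal M$. For $h\in\mathcal M$ the function $zh\in\mathcal M$ vanishes at $0$ to order
at least $n+1$, so $\langle P_{\mathcal M}z^n,zh\rangle=\langle z^n,zh\rangle=0$. Thus $\varphi\perp z\mathcal M$. In particular $A_k(\varphi)=\delta_{k0}$, and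
$u_\varphi\equiv1$ by \eqref{eq:uf}.

Conversely let $u_f\equiv1$, so $A_k(f)=\delta_{k0}$ and $\|f\|=1$. Let $\mathcal M$ be the closure of $\{pf:p\text{ a polynomial}\}$ and
$n$ the order of vanishing of $f$ at $0$, which is the minimal order for $\mathcal M$. Then $f\perp z\mathcal M$. Since
$\|zh\|\ge\|h\|$, the space $z\mathcal M$ is closed, hence so is $\mathbb Cf+z\mathcal M$. It contains all polynomial multiples of $f$,
so $\mathcal M=\mathbb Cf\oplus z\mathcal M$. By the first part $P_{\mathcal M}z^n\in\mathcal M\ominus z\mathcal M=\mathbb Cf$, and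
$P_{\mathcal M}z^n\neq0$ because $\langle f,z^n\rangle\ne0$. So $f$ is a unimodular multiple of $\varphi_{\mathcal M}$.
\end{proof}

\section{The idea, and the case of constants}\label{sec:idea}

\subsection*{Constants by hand}
Let $f=a$ with $0<a<1$, so $u_f\equiv a^2<1$. We look for extremal functions converging to $a$. Let $\zeta_j=e^{2\pi ij/N}$ and
put zeros at the vertices $\lambda_j=\rho\zeta_j$ $(1\le j\le N)$ of a regular polygon, with $\rho\in(0,1)$ to be chosen. Since $\sum_j\bar\zeta_j^n$ is $N$ if
$N\mid n$ and $0$ otherwise,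
\[
\sum_{j=1}^Nk_{\lambda_j}(z)=N\sum_{l\ge0}\frac{(\rho z)^{Nl}}{1+\tau Nl},
\qquad
\sum_{j=1}^Nk_{\lambda_j}(\lambda_i)=NS,\quad S=\sum_{l\ge0}\frac{\rho^{2Nl}}{1+\tau Nl}.
\]
As $\rho$ runs through $(0,1)$, $S$ runs through $(1,\infty)$. Choose $\rho=\rho(N)$ so that $S=1/(1-a^2)$. The function
$1-\frac{1-a^2}{N}\sum_jk_{\lambda_j}$ vanishes at every $\lambda_i$, and it differs from $1$ by an element of
$\operatorname{span}\{k_{\lambda_j}\}=\mathcal M(\Lambda)^\perp$, where $\Lambda=\{\lambda_1,\dots,\lambda_N\}$. So it is $P_{\mathcal M(\Lambda)}1$. Its norm squared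
is its value at $0$, namely $1-(1-a^2)=a^2$. The extremal function is therefore
\[
\varphi_N(z)=\frac1a\Bigl(1-(1-a^2)\sum_{l\ge0}\frac{(\rho z)^{Nl}}{1+\tau Nl}\Bigr)
=a-\frac{1-a^2}a\sum_{l\ge1}\frac{(\rho z)^{Nl}}{1+\tau Nl},
\]
and $\varphi_N\to a$ locally uniformly in $\mathbb D$. The missing mass $1-a^2$ sits in the frequencies $N,2N,\dots$\,.

Two features of this example persist. First, with $c=(1-a^2)/a^2$ and $x=\rho^{2N}$ we have
$\frac1c=S-1\le\frac1{\tau N}\log\frac1{1-x}$, so $1-\rho^2\le1-x\le e^{-\tau N/c}$: the zeros are exponentially close to $\mathbb T$. (In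
$H^2$ the extremal function for the same zeros is, up to a unimodular constant, $(\rho^N-z^N)/(1-\rho^Nz^N)$, which tends to $a$ if $\rho^N=a$; there
$1-\rho$ is of order $1/N$.) Second,
\begin{equation}\label{eq:exw}
\varphi_N=a\,w_N,\qquad w_N=1-\Bigl(\frac cN\sum_{j=1}^Nk_{\lambda_j}-c\Bigr),\qquad c=\frac{1-\omega_f}{|f|^2}.
\end{equation}

\subsection*{General functions}
By the Cauchy--Schwarz inequality, the smallest norm squared of a function with prescribed value $g(\lambda)$ at $\lambda$ is
$|g(\lambda)|^2/k_\lambda(\lambda)$, attained by a multiple of $k_\lambda$. This is the cost of making $g$ vanish at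
$\lambda$. Choose $\lambda_j$ on the ray through $\zeta_j$ with $k_{\lambda_j}(\lambda_j)=N/c(\zeta_j)$, where $c>0$ is a smooth function on
$\mathbb T$. If costs simply added, the total would be
$\frac1N\sum_jc(\zeta_j)|g(\lambda_j)|^2\approx\int c|g|^2dm$. So one expects that the condition of vanishing at these points acts,
as $N\to\infty$, like the replacement of $\|h\|^2$ by
\[
\|h\|^2+\int c\,|h|^2\,dm .
\]
The same effect occurs in the homogenization of perforated domains. Now let $f$ be analytic across $\mathbb T$, and choose $c$ to make $f$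
extremal for the new norm. We need
$\langle z^kf,f\rangle+\int c\,\zeta^k|f|^2dm=\delta_{k0}$ for $k\ge0$, and by \eqref{eq:moments} this holds if
\[
c\,|f|^2=1-\omega_f .
\]
The hypothesis $u_f\le1$ is thus precisely what makes the weight nonnegative. If $f$ has zeros in $\mathbb D$, we impose them as well, in
addition to those at the $\lambda_j$.

To turn this into a proof we first approximate $f$ by functions for which $c$ is smooth and strictly positive (Section~\ref{sec:nice}). The costs do not
simply add, since the functions $k_{\lambda_j}$ are not orthogonal; we construct a function that vanishes at all $\lambda_j$ and tends weakly to~$1$,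
generalizing $w_N$ in \eqref{eq:exw} (Section~\ref{sec:corrector}). We then show that it produces the weight $c$ (Section~\ref{sec:form}) and
identify the limit of the extremal functions (Section~\ref{sec:proof}).

\section{Reduction to nice functions}\label{sec:nice}

Write $f_r(z)=f(rz)$. The first step is to pass to $f_r$, which is possible if the condition $u\le1$ survives. For $\tau=0$ the next
lemma says that $|f(r\zeta)|^2$ is at most the Poisson integral of $|f|^2$ at $r\zeta$.

\begin{lemma}\label{lem:dilate}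
If $f\in D$ and $0<r<1$, then $\omega_{f_r}(\zeta)\le u_f(r\zeta)$ for $\zeta\in\mathbb T$.
\end{lemma}

\begin{proof}
Let $a_i=\hat f(i)$ and $b_i=a_i\zeta^i$, so $\bar\zeta^ka_n\bar a_{n+k}=b_n\bar b_{n+k}$. By \eqref{eq:uf},
$u_f(r\zeta)=\sum_{i,j}(1+\tau\max(i,j))\,r^{|i-j|}\,b_i\bar b_j$, and $\omega_{f_r}(\zeta)$ is the same sum with $r^{i+j}$ in place of $r^{|i-j|}$. Hence
\[
u_f(r\zeta)-\omega_{f_r}(\zeta)=\sum_{i,j\ge0}b_i\bar b_j\,m_{ij},\qquad
m_{ij}=(1+\tau\max(i,j))\bigl(r^{|i-j|}-r^{i+j}\bigr).
\]
These series converge absolutely: from $1+\tau(n+k)\le\sqrt{1+\tau k}\sqrt{1+\tau n}\sqrt{1+\tau(n+k)}$ and the Cauchy--Schwarz inequality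
they are dominated by $2\sum_kr^k\sqrt{1+\tau k}\,\|f\|^2$. So the sum is the limit of the sums over $0\le i,j\le M$, and it suffices that each
matrix $(m_{ij})_{i,j\le M}$ is positive semidefinite.

Put $x=r^{-2}>1$, $\beta_i=(1+\tau i)r^i$ and $t_i=\frac{x^i-1}{1+\tau i}$. For $i\le j$,
\[
m_{ij}=(1+\tau j)\,r^{i+j}(x^i-1)=\beta_i\beta_jt_i,
\]
so $m_{ij}=\beta_i\beta_jt_{\min(i,j)}$ for all $i,j$. Here $t_0=0$, and $t_i$ is nondecreasing: with $S_i=\sum_{l<i}x^l$ we have
$t_i=(x-1)S_i/(1+\tau i)$, and $t_{i+1}\ge t_i$ means $(1+\tau i)(S_i+x^i)\ge(1+\tau i+\tau)S_i$, that is,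
$(1+\tau i)x^i\ge\tau S_i$. This holds since $S_i\le ix^i$. Therefore the matrix with entries
$t_{\min(i,j)}=\sum_{l\ge1}(t_l-t_{l-1})1_{i\ge l}1_{j\ge l}$ is a sum of positive semidefinite matrices, and $(m_{ij})$ is positive semidefinite.
\end{proof}

\begin{definition}
A function $f$ is \emph{nice} if it is analytic in a neighborhood of $\overline{\mathbb D}$, $f(0)\ne0$, $f$ has no zeros on $\mathbb T$, its zeros
in $\mathbb D$ are simple, and $\omega_f<1$ on $\mathbb T$.
\end{definition}

The conditions on $\mathbb T$ make $c=(1-\omega_f)/|f|^2$ smooth and strictly positive. Simplicity of the zeros lets us describe them by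
a set of distinct points, and $f(0)\ne0$ keeps this set away from the origin.

\begin{lemma}\label{lem:nice}
Every $f\in D$ with $u_f\le1$ is a locally uniform limit of nice functions.
\end{lemma}

\begin{proof}
For $r,t\in(0,1)$ let $g=tf_r$. By Lemma~\ref{lem:dilate}, $\omega_g=t^2\omega_{f_r}\le t^2$. For $\eta\in\mathbb C$,
\[
\langle z^k\eta,g\rangle=\eta(1+\tau k)\overline{\hat g(k)},\qquad\langle z^kg,\eta\rangle=\bar\eta\,\hat g(0)\delta_{k0},\qquad
\langle z^k\eta,\eta\rangle=|\eta|^2\delta_{k0},
\]
and $\hat g(k)$ decays geometrically. Hence $|\omega_{g+\eta}-\omega_g|\le C_g|\eta|+|\eta|^2$ on $\mathbb T$ with $C_g$ depending only on $g$, and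
$\omega_{g+\eta}\le\frac{1+t^2}2<1$ for small $\eta$. We may choose $\eta$ arbitrarily small such that $-\eta\neq g(0)$,
$-\eta\notin g(\mathbb T)$ (a set of area zero), and, if $g$ is nonconstant, $-\eta$ is not one of the finitely many values of $g$ at its critical points
in $\overline{\mathbb D}$. Then $g+\eta$ is nice; if $g$ is constant, $g+\eta$ has no zeros at all. Let $r,t\to1$ and $\eta\to0$.
\end{proof}

Locally uniform convergence is metrizable, so Theorem~\ref{thm:main} follows from Lemma~\ref{lem:nice} and: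

\begin{proposition}\label{prop:nice}
Every nice $f$ is a locally uniform limit of extremal functions of subspaces $\mathcal M(\Lambda)$ with
$\Lambda\subset\mathbb D\setminus\{0\}$ finite.
\end{proposition}

\section{Zeros near the circle and the corrector}\label{sec:corrector}

Fix a nice $f$ and let
\[
c=\frac{1-\omega_f}{|f|^2}\in C^\infty(\mathbb T),\qquad 0<c\le C_1 .
\]
For $N>\max(1,C_1)$ let $\zeta_j=e^{2\pi ij/N}$ and $c_j=c(\zeta_j)/N$ $(1\le j\le N)$. Since $0<c_j<1$ and $K$ increases from $1$ to
$\infty$ on $[0,1)$, there are unique $\rho_j\in(0,1)$ such that, with $\lambda_j=\rho_j\zeta_j$,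
\begin{equation}\label{eq:choice}
k_{\lambda_j}(\lambda_j)=K(\rho_j^2)=\frac1{c_j}=\frac N{c(\zeta_j)} .
\end{equation}
By \eqref{eq:Klog}, $N/C_1\le1+\frac1\tau\log\frac1{1-\rho_j^2}$, that is, $1-\rho_j^2\le e^{\tau(1-N/C_1)}$. From now on $N$ is so
large that $1-\rho_j\le\frac1{2N}$ for all $j$; then also $1-\rho_i\rho_j\le\frac1N$ for all $i,j$. Below $C$ denotes constants independent of $N,i,j$, possibly changing from line to line.

\paragraph{The choice of the corrector.} We want a function that is close to $1$ at every $\lambda_j$ and tends weakly to $0$; subtracting it from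
$1$ should produce the zeros without changing the weak limit. The sum $\sum_ic_ik_{\lambda_i}$ is a first candidate, as the $j$th term equals $1$ at
$\lambda_j$. It has two defects: the other terms need not add up to something small at $\lambda_j$, and the sum does not tend to $0$. As
Lemmas~\ref{lem:values} and~\ref{lem:weak} will show, both come from the same function, the weak limit of the sum,
\[
L(z)=\int c(\eta)K(\bar\eta z)\,dm(\eta)=\sum_{n\ge0}\frac{\hat c(n)}{1+\tau n}z^n,\qquad TL=P_+c .
\]
Since $c\in C^\infty(\mathbb T)$, the Fourier coefficients $\hat c(n)$ decay rapidly; thus $L\in D$, $L$ is continuous on $\overline{\mathbb D}$ and $P_+c$ is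
bounded. Subtracting $L$ cures both defects:
\[
v_N=\sum_{j=1}^Nc_jk_{\lambda_j}-L .
\]
If $c$ is constant, then $L=c$ and $1-v_N$ has the form of $w_N$ in \eqref{eq:exw}.

\begin{lemma}\label{lem:values}
Put $e_j=1-v_N(\lambda_j)$. Then $\max_j|e_j|\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}
By \eqref{eq:choice}, $c_jk_{\lambda_j}(\lambda_j)=1$, so $e_j=L(\lambda_j)-\sum_{i\ne j}c_iK(\bar\lambda_i\lambda_j)$. We compare the sum with a
Riemann sum for $L$ at radius $r=1-\frac1N$, where the omitted diagonal term is negligible.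

\emph{Moving the points to radius $r$.} Let $d=d(i,j)$ be the distance of $i$ and $j$ modulo $N$. For $i\ne j$,
$|1-\bar\zeta_i\zeta_j|=2\sin(\pi d/N)\ge4d/N$. The points $\rho_i\rho_j\bar\zeta_i\zeta_j$ and $r\bar\zeta_i\zeta_j$ lie on one radius at distance at
most $\frac1N$. On the segment between them \eqref{eq:Kprime} and \eqref{eq:radial} give
$|K'|\le\frac2{\tau|1-\bar\zeta_i\zeta_j|}\le\frac N{2\tau d}$. Hence
\begin{equation}\label{eq:offdiag}
|K(\bar\lambda_i\lambda_j)-K(r\bar\zeta_i\zeta_j)|\le\frac C{d(i,j)}\quad(i\ne j),\qquad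
\sum_{i\ne j}\frac1{d(i,j)}\le C\log N .
\end{equation}
Since $c_i\le C_1/N$ and $c_jK(r)\le\frac{C_1}N\bigl(1+\frac1\tau\log N\bigr)$, it follows that
\[
\Bigl|\sum_{i\ne j}c_iK(\bar\lambda_i\lambda_j)-\frac1N\sum_{i=1}^Nc(\zeta_i)K(r\bar\zeta_i\zeta_j)\Bigr|\le C\,\frac{\log N}N .
\]

\emph{Riemann sum.} For $F\in C^1(\mathbb T)$, comparing $F$ with $F(\zeta_i)$ on the arc from $\zeta_i$ to $\zeta_{i+1}$ gives
$\bigl|\frac1N\sum_iF(\zeta_i)-\int F\,dm\bigr|\le\frac1N\int_0^{2\pi}|\partial_\theta F|\,d\theta$. Apply this to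
$F(\eta)=c(\eta)K(r\bar\eta\zeta_j)$, $\eta=e^{i\theta}$, for which \eqref{eq:Kprime} yields
\[
|\partial_\theta F|\le C|K(r\bar\eta\zeta_j)|+C|1-r\bar\eta\zeta_j|^{-1}.
\]
Here $\int|K(r\eta)|\,dm\le\bigl(\sum_n(1+\tau n)^{-2}\bigr)^{1/2}$. For $|\theta|\le\pi$ we have $|1-re^{i\theta}|\ge1-r=\frac1N$ and, by \eqref{eq:radial},
$|1-re^{i\theta}|\ge\frac12|1-e^{i\theta}|\ge|\theta|/\pi$, so
\[
\int|1-r\eta|^{-1}dm\le\frac1{2\pi}\int_{-\pi}^{\pi}\min\Bigl(N,\frac\pi{|\theta|}\Bigr)d\theta=1+\log N .
\]
Thus the Riemann sum differs from $\int c(\eta)K(r\bar\eta\zeta_j)\,dm(\eta)=L(r\zeta_j)$ by at most $C\frac{\log N}N$.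

\emph{Conclusion.} So $|e_j|\le|L(\lambda_j)-L(r\zeta_j)|+C\frac{\log N}N$ with $|\lambda_j-r\zeta_j|\le\frac1N$, and $L$ is uniformly continuous on
$\overline{\mathbb D}$.
\end{proof}

The values $1-v_N(\lambda_j)=e_j$ are small, but we need zeros, not small values. The remaining error is removed by a function of small norm. This is possible because
the Gram matrix of the $k_{\lambda_j}$ is the sum of a positive semidefinite matrix, a diagonal matrix with entries of order at least $N$, and an
error of norm $O(\log N)$.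

\begin{lemma}\label{lem:weak}
We have $v_N\to0$ weakly in $D$. For large $N$ there is $s_N\in D$ with $s_N(\lambda_j)=e_j$ for all $j$, and $\|s_N\|\to0$.
\end{lemma}

\begin{proof}
First,
\[
\Bigl\|\sum_jc_jk_{\lambda_j}\Bigr\|^2=\sum_jc_j\sum_ic_ik_{\lambda_i}(\lambda_j)=\sum_jc_j\bigl(1-e_j+L(\lambda_j)\bigr)
\]
is bounded, because $\sum_jc_j\le C_1$. So $\|v_N\|$ is bounded. Fix $z\in\mathbb D$. By \eqref{eq:Kprime},
$|K(\bar\lambda_jz)-K(\bar\zeta_jz)|\le\frac{1-\rho_j}{\tau(1-|z|)}\le\frac C{N(1-|z|)}$. Hence $\sum_jc_jK(\bar\lambda_jz)$ has the same limit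
as the Riemann sums $\frac1N\sum_jc(\zeta_j)K(\bar\zeta_jz)$, namely $L(z)$. So $v_N\to0$ pointwise and boundedly in norm, hence weakly.

Let $G=(k_{\lambda_j}(\lambda_i))_{i,j}$, and with $r=1-\frac1N$ let $G'=(K(r\bar\zeta_j\zeta_i))_{i,j}$. The latter is the Gram matrix of the kernels at
the points $\sqrt r\,\zeta_j$, so $G'\ge0$. The diagonal entries of $G-G'$ are $N/c(\zeta_j)-K(r)\ge N/C_1-C\log N$. Its off-diagonal part $E$ is Hermitian, and
by \eqref{eq:offdiag} its absolute row sums are at most $C\log N$, so $\|E\|\le C\log N$. Hence for large $N$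
\[
G\ge\Bigl(\frac N{C_1}-C\log N\Bigr)I\ge\frac N{2C_1}\,I .
\]
Put $e=(e_j)$, $\delta=G^{-1}e$ and $s_N=\sum_j\delta_jk_{\lambda_j}$. Then $s_N(\lambda_i)=(G\delta)_i=e_i$ and
\[
\|s_N\|^2=\delta^*G\delta=e^*G^{-1}e\le\frac{2C_1}N\sum_j|e_j|^2\le2C_1\max_j|e_j|^2\to0. \qedhere
\]
\end{proof}

For large $N$ set
\[
w_N=1-v_N-s_N\in D .
\]
Then $w_N(\lambda_j)=0$ for all $j$, and $w_N\to1$ weakly in $D$. In particular $w_N(0)=\langle w_N,1\rangle\to1$.

\section{The weight appears}\label{sec:form}

If $h_N\to h$ weakly, one cannot expect $\langle gw_N,h_N\rangle\to\langle g,h\rangle$, since both factors converge only weakly. The next proposition computes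
the correction when $h_N$ vanishes at the $\lambda_j$. These zeros are used in the following way: $Tv_N$ contains the peaks
$c_j/(1-\bar\lambda_jz)$, and integrating such a peak against $\bar h_N$ gives $c_j\overline{h_N(\lambda_j)}=0$.

\begin{proposition}\label{prop:form}
Let $g$ be analytic in a neighborhood of $\overline{\mathbb D}$, and let $h_N\in D$ with $h_N(\lambda_j)=0$ for $1\le j\le N$ and $h_N\to h$ weakly in $D$, possibly along a
subsequence of $N$'s. Then
\[
\langle gw_N,h_N\rangle\longrightarrow\langle g,h\rangle+\int c\,g\,\bar h\,dm .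
\]
\end{proposition}

\begin{proof}
We have $\langle gw_N,h_N\rangle=\langle g,h_N\rangle-\langle gv_N,h_N\rangle-\langle gs_N,h_N\rangle$. The first term tends to $\langle g,h\rangle$. Since $g$ is a
multiplier and $(h_N)$ is bounded, $|\langle gs_N,h_N\rangle|\le C\|s_N\|\to0$, where $C$ now also depends on $g$ and $\sup_N\|h_N\|$. We must show that $\langle gv_N,h_N\rangle\to-\int cg\bar h\,dm$.

For each $N$ the function $Tv_N=\sum_j\frac{c_j}{1-\bar\lambda_jz}-P_+c$ is bounded, so $T(gv_N)=\tau zg'v_N+g\,Tv_N\in H^2$, and \eqref{eq:T} gives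
\[
\langle gv_N,h_N\rangle=\tau\int zg'v_N\bar h_N\,dm+\int g\Bigl(\sum_j\frac{c_j}{1-\bar\lambda_jz}-P_+c\Bigr)\bar h_N\,dm .
\]
The first integral tends to $0$, since $v_N\to0$ weakly in $D$ and hence $\|v_N\|_{H^2}\to0$. In the second we use
$\int\frac{\bar h_N}{1-\bar\lambda_jz}\,dm=\overline{h_N(\lambda_j)}=0$ to replace $g(z)$ by $g(z)-g(\lambda_j)$ in the $j$th peak. It becomes
\[
\int Q_N\bar h_N\,dm-\int g\,P_+c\,\bar h_N\,dm,\qquad Q_N(z)=\sum_jc_j\frac{g(z)-g(\lambda_j)}{1-\bar\lambda_jz}.
\]
On $\overline{\mathbb D}$ we have $|g(z)-g(\lambda_j)|\le\|g'\|_\infty|z-\lambda_j|\le\|g'\|_\infty|1-\bar\lambda_jz|$, so the peaks are gone: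
$\|Q_N\|_\infty\le C_1\|g'\|_\infty$. For fixed $z\in\mathbb D$ the function $\lambda\mapsto\frac{g(z)-g(\lambda)}{1-\bar\lambda z}$ is uniformly continuous on
$\overline{\mathbb D}$, and $\max_j|\lambda_j-\zeta_j|\to0$. So $\lambda_j$ may be replaced by $\zeta_j$ in the limit, and by Riemann sums
\[
Q_N(z)\to\int c(\zeta)\frac{g(z)-g(\zeta)}{1-\bar\zeta z}\,dm(\zeta)=g(z)(P_+c)(z)-P_+(cg)(z).
\]
Thus $Q_N\to g\,P_+c-P_+(cg)$ weakly in $H^2$, while $h_N\to h$ in norm in $H^2$. Therefore
\[
\langle gv_N,h_N\rangle\to\int\bigl(g\,P_+c-P_+(cg)\bigr)\bar h\,dm-\int g\,P_+c\,\bar h\,dm=-\int P_+(cg)\,\bar h\,dm=-\int cg\bar h\,dm ,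
\]
the last equality because $h\in H^2$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

It remains to prove Proposition~\ref{prop:nice}. Let $f$ be nice and $Z$ its finite zero set in $\mathbb D$; note $0\notin Z$. For large $N$ all
$|\lambda_j|$ exceed the moduli of the points of $Z$. Put
\[
\Lambda_N=Z\cup\{\lambda_1,\dots,\lambda_N\},\qquad\mathcal M_N=\mathcal M(\Lambda_N),\qquad\mathcal M_f=\mathcal M(Z).
\]

\paragraph{The limit problem.} We claim $\mathcal M_f=fD$. Write $f=pF$ with $p=\prod_{a\in Z}(z-a)$. Since the zeros of $f$ in $\mathbb D$ are simple and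
there are none on $\mathbb T$, $1/F$ is analytic in a neighborhood of
$\overline{\mathbb D}$. If $h\in\mathcal M_f$, then $h/p\in D$ by repeated division (Section~\ref{sec:prelim}), and
$h=f\cdot\frac1F\cdot\frac hp\in fD$. The reverse inclusion is clear. Since polynomials are dense in $D$ and $f$ is a multiplier,
$\{z^kf\}_{k\ge0}$ spans a dense subspace of $\mathcal M_f$. Let
\[
\langle g,h\rangle_c=\langle g,h\rangle+\int c\,g\bar h\,dm .
\]
As $0<c\le C_1$ and $\|h\|_{H^2}\le\|h\|$, its norm is equivalent to $\|\cdot\|$. By \eqref{eq:moments} and the choice of $c$, for $k\ge0$,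
\begin{equation}\label{eq:fextremal}
\langle z^kf,f\rangle_c=\int\zeta^k\omega_f\,dm+\int\zeta^k(1-\omega_f)\,dm=\delta_{k0}.
\end{equation}
Consequently,
\begin{equation}\label{eq:unique}
\varphi\in\mathcal M_f,\quad\langle z^kf,\varphi\rangle_c=0\ (k\ge1)\quad\Longrightarrow\quad\varphi=\gamma f,\quad\gamma=\langle\varphi,f\rangle_c .
\end{equation}
Indeed $\psi=\varphi-\gamma f\in\mathcal M_f$ satisfies $\langle z^kf,\psi\rangle_c=\langle z^kf,\varphi\rangle_c-\bar\gamma\,\delta_{k0}=0$ for every $k\ge0$, and the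
$z^kf$ span a dense subspace of $\mathcal M_f$, so $\psi=0$.

\paragraph{The limit is a multiple of $f$.} For large $N$ we have $fw_N\in\mathcal M_N$ and $(fw_N)(0)=f(0)w_N(0)\neq0$. So
$\varphi_N=P_{\mathcal M_N}1/\|P_{\mathcal M_N}1\|$ is an extremal function of $\mathcal M_N$, with $\|\varphi_N\|=1$ and
$\varphi_N(0)=\langle\varphi_N,1\rangle>0$. By Lemma~\ref{lem:extremal}, $\varphi_N\perp z\mathcal M_N$. From any subsequence take a further one along which
$\varphi_N\to\varphi$ weakly; then $\varphi\in\mathcal M_f$. For $k\ge1$ we have $z^kfw_N\in z\mathcal M_N$, so Proposition~\ref{prop:form} with $g=z^kf$ and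
$h_N=\varphi_N$ gives
\[
0=\langle z^kfw_N,\varphi_N\rangle\to\langle z^kf,\varphi\rangle_c .
\]
By \eqref{eq:unique}, $\varphi=\gamma f$ for some $\gamma\in\mathbb C$.

\paragraph{The multiple is unimodular.} Weak convergence does not preserve norms, so the normalization $\|\varphi_N\|=1$ must be used in a form that survives
the limit. Let $\alpha_N=f(0)w_N(0)/\varphi_N(0)$. The function $fw_N-\alpha_N\varphi_N\in\mathcal M_N$ vanishes at $0$. Since $0\notin\Lambda_N$, dividing it by
$z$ gives an element of $\mathcal M_N$. So it lies in $z\mathcal M_N$ and is orthogonal to $\varphi_N$. Hence $\langle fw_N,\varphi_N\rangle=\alpha_N\|\varphi_N\|^2=\alpha_N$, that is,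
\[
\langle fw_N,\varphi_N\rangle\,\varphi_N(0)=f(0)w_N(0).
\]
By Proposition~\ref{prop:form} with $g=f$ and by \eqref{eq:fextremal}, the left side tends to $\langle f,\gamma f\rangle_c\,\gamma f(0)=|\gamma|^2f(0)$. The
right side tends to $f(0)\ne0$. So $|\gamma|=1$. Moreover $\gamma f(0)=\lim\varphi_N(0)\ge0$, so $\gamma=\overline{f(0)}/|f(0)|$.

This value does not depend on the subsequence, so the whole sequence converges: $\bar\gamma\varphi_N\to f$ weakly in $D$, hence locally uniformly. The
functions $\bar\gamma\varphi_N$ are extremal functions of $\mathcal M(\Lambda_N)$. This proves Proposition~\ref{prop:nice} and Theorem~\ref{thm:main}.\qed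

\section{Proof of Theorem~\ref{thm:converse}}

Let $\varphi_n$ be extremal with $\varphi_n\to f$ locally uniformly. As $\|\varphi_n\|=1$, we have $f\in D$ and $\varphi_n\to f$ weakly
(Section~\ref{sec:prelim}). Fix $\lambda\in\mathbb D$ and let $S_\lambda$ be multiplication by $\frac{1+\bar\lambda z}{1-\bar\lambda z}$, a bounded operator
on $D$. Since $u_{\varphi_n}\equiv1$ by Lemma~\ref{lem:extremal},
\begin{equation}\label{eq:defect}
u_{\varphi_n-f}(\lambda)=1+u_f(\lambda)-\operatorname{Re}\bigl(\langle S_\lambda\varphi_n,f\rangle+\langle S_\lambda f,\varphi_n\rangle\bigr)\to1-u_f(\lambda).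
\end{equation}

To see that the limit is nonnegative, let $g\in D$ and $q=(1-\bar\lambda z)^{-1}g$. The cross terms in
$\langle(1+\bar\lambda z)q,(1-\bar\lambda z)q\rangle$ add up to a purely imaginary number, and $\|zq\|^2=\|q\|^2+\tau\|q\|_{H^2}^2$, so
\[
u_g(\lambda)=\|q\|^2-|\lambda|^2\|zq\|^2=(1-|\lambda|^2)\|q\|^2-\tau|\lambda|^2\|q\|_{H^2}^2 .
\]
The only negative term involves the weaker norm. For $g=\varphi_n-f\to0$ weakly in $D$, also $q\to0$ weakly in $D$, so $\|q\|_{H^2}\to0$ and
$\liminf u_{\varphi_n-f}(\lambda)\ge0$. With \eqref{eq:defect} this gives $u_f(\lambda)\le1$. Since $u_g(0)=\|g\|^2$, the case $\lambda=0$ of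
\eqref{eq:defect} is $\|\varphi_n-f\|^2\to1-\|f\|^2$.

Hence the convergence is in norm if and only if $u_f(0)=\|f\|^2=1$. As $u_f$ is harmonic with $u_f\le1$, the maximum principle shows that this is
equivalent to $u_f\equiv1$, and by Lemma~\ref{lem:extremal} to $f$ being extremal.\qed

\begin{thebibliography}{9}
\bibitem{HankelDiri}
\emph{Hankel Operators And Invariant Subspaces Of The Dirichlet Space},
\url{http://www.math.utk.edu/%7Erichter/papers/HankelDiri.pdf}.
\end{thebibliography}

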